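# Mixed volumes of Okounkov bodies and movable intersection numbers

## 1. Two flags on $\mathbb P^1\times\mathbb P^1$

Let $X=\mathbb P^1\times\mathbb P^1$ with affine coordinates $x,y$. A section of $\mathcal O(a,b)$ is a polynomial of degree $\le a$ in $x$ and $\le b$ in $y$. Take $L_1=\mathcal O(2,1)$ and $L_2=\mathcal O(1,2)$. Then $L_1^2=L_2^2=4$ and $L_1\cdot L_2=2\cdot2+1\cdot1=5$. We try to recover the number $5$ from convex geometry, by recording how sections vanish along a flag (curve, point on the curve).

First flag: the curve $\{x=0\}$ and the point $(0,0)$. For a polynomial $f=\sum c_{pq}x^py^q$, the order of vanishing along $x=0$ is the smallest $p$ that occurs. After we divide by $x^p$ and restrict to $x=0$, the order at $y=0$ is the smallest $q$ that occurs with this $p$. So $\nu(f)$ is the lexicographically smallest exponent of $f$. The values of sections of $\mathcal O(ka,kb)$ are all integer points of $[0,ka]\times[0,kb]$. Dividing by $k$ and taking the closure of the union over $k$, we attach to $\mathcal O(a,b)$ the rectangle $[0,a]\times[0,b]$. For the two rectangles of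 $L_1$ and $L_2$,
$$\mathrm{Area}\big(t_1[0,2]\times[0,1]+t_2[0,1]\times[0,2]\big)=(2t_1+t_2)(t_1+2t_2)=2t_1^2+5t_1t_2+2t_2^2 .$$
The coefficient of $t_1t_2$ is the mixed volume of the two rectangles. It is $5=L_1\cdot L_2$.

Second flag: the diagonal $\{x=y\}$ and the same point. Write $f=(x-y)^ig$ with $g$ not divisible by $x-y$, and let $j$ be the order of $g(y,y)$ at $y=0$; then $\nu(f)=(i,j)$. If $f$ has bidegree $\le(a,b)$, then $g$ has bidegree $\le(a-i,b-i)$, so $i\le\min(a,b)$ and $j\le a+b-2i$. Every such $(i,j)$ occurs: take $(x-y)^ix^ry^s$ with $r\le a-i$, $s\le b-i$, $r+s=j$. So the body of $\mathcal O(a,b)$ is now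
$$\{(u,w):0\le u\le\min(a,b),\ 0\le w\le a+b-2u\}.$$
For $\mathcal O(2,1)$ and for $\mathcal O(1,2)$ this is the same trapezoid $K$, with vertices $(0,0),(1,0),(1,1),(0,3)$ and area $2$. Twice the area is $4=L_1^2=L_2^2$, as it should be. But $\mathrm{Area}(t_1K+t_2K)=2(t_1+t_2)^2$, so the mixed volume is $4$, smaller than $5$: this flag does not tell the two bundles apart.

Hence one valuation may lose intersection number. Can a valuation ever produce too much? Is the correct number always approached if we allow all valuations? And what is the correct number when the bundles are big but not ample? These are the questions of this talk.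

## 2. Valuations, bodies, mixed volumes, movable intersections

Throughout, $X$ is an irreducible complex projective variety of dimension $n$, and $K=\mathbb C(X)$.

**Valuations.** Order $\mathbb Z^n$ lexicographically. We consider all valuations $\nu:K^\times\to\mathbb Z^n$ that are trivial on $\mathbb C^\times$, of rank $n$, with value group exactly $\mathbb Z^n$. Thus $\nu(fg)=\nu(f)+\nu(g)$, and $\nu(f+g)\ge\min(\nu(f),\nu(g))$ if $f+g\neq0$. If finitely many nonzero elements have pairwise distinct values, then the value of their sum is the smallest of these values; in particular the sum is not $0$. The valuation ring is $R_\nu=\{g:\nu(g)\ge0\}\cup\{0\}$.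

The basic example comes from an admissible flag $X=Y_0\supseteq Y_1\supseteq\dots\supseteq Y_n=\{\mathrm{pt}\}$, where $Y_i$ is irreducible of codimension $i$ and $Y_n$ is a smooth point of every $Y_i$. Here $\nu_1(f)=\mathrm{ord}_{Y_1}f$, next $\nu_2(f)$ is the order along $Y_2$ of $(f\,t_1^{-\nu_1(f)})|_{Y_1}$ with $Y_1=\{t_1=0\}$ locally, and so on. Flags on birational models of $X$ also give such valuations. Section 1 shows two of them.

**Lemma 1.** The residue field of $\nu$ is $\mathbb C$.

*Proof.* Choose $f_1,\dots,f_n\in K^\times$ with $\nu(f_i)=e_i$, and write $f^v=\prod f_i^{v_i}$ for $v\in\mathbb Z^n$, so $\nu(f^v)=v$. Suppose a unit $u$ of $R_\nu$ had residue transcendental over $\mathbb C$. For every nonzero $p\in\mathbb C[T]$ the residue of $p(u)$ is then nonzero, so $\nu(p(u))=0$. In a finite sum $\sum_{a\in\mathbb N^n}p_a(u)f^a$ with nonzero $p_a$ the terms have distinct values $a$, so the sum is nonzero. Thus $u,f_1,\dots,f_n$ are algebraically independent, contradicting $\mathrm{trdeg}\,K=n$. So the residue field is algebraic over $\mathbb C$, hence equal to $\mathbb C$.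 $\square$

Since $X$ is projective, $R_\nu$ dominates a unique local ring $\mathcal O_{X,\xi}$. The residue field of $\xi$ embeds in $\mathbb C$, so the *center* $\xi$ is a closed point.

**Okounkov bodies.** Let $L$ be a big line bundle on $X$, and $e$ a local generator of $L$ at $\xi$. For $0\ne s\in H^0(X,L^k)$ put $\nu(s)=\nu(s/e^k)$. The choice of $e$ does not matter, because units of $\mathcal O_{X,\xi}$ are units of $R_\nu$. Put
$$\Delta_\nu(L)=\overline{\bigcup_{k\ge1}\tfrac1k\{\nu(s):0\ne s\in H^0(X,L^k)\}}\subseteq\mathbb R^n .$$
We use the basic fact that this is a convex body (non-empty, compact, convex) with $n!\,\mathrm{Vol}(\Delta_\nu(L))=\mathrm{vol}(L)$. Taking powers and products of sections gives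
$$\Delta_\nu(L^r)=r\Delta_\nu(L),\qquad \Delta_\nu(L)+\Delta_\nu(L')\subseteq\Delta_\nu(L\otimes L').\tag{1}$$
For the second relation, take $s\in H^0(L^k)$ and $s'\in H^0(L'^{k'})$. Then $s^{k'}s'^{k}$ is a section of $(L\otimes L')^{kk'}$, and its value divided by $kk'$ is $\nu(s)/k+\nu(s')/k'$.

**Mixed volume.** For convex bodies, $\mathrm{MV}(K_1,\dots,K_n)=\mathrm{vol}(K_1,\dots,K_n)$ is the coefficient of $t_1\cdots t_n$ in the polynomial $\mathrm{Vol}(\sum t_iK_i)$, $t_i\ge0$. It is multilinear, translation invariant, continuous in the Hausdorff metric and monotone under inclusion. With this normalization $\mathrm{MV}(\Delta,\dots,\Delta)=n!\,\mathrm{Vol}(\Delta)$. For $a_i\ge0$,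
$$\mathrm{MV}([0,a_1e_1],\dots,[0,a_ne_n])=a_1\cdots a_n,\tag{2}$$
because $\mathrm{Vol}(\sum t_i[0,a_ie_i])=\prod t_ia_i$.

**Movable intersection number.** A *model* is a birational morphism $\pi:X'\to X$ with $X'$ smooth projective. We write line bundles additively when convenient. For big $L_1,\dots,L_n$ let
$$\langle L_1,\dots,L_n\rangle=\sup A_1\cdots A_n$$
over all models $\pi:X'\to X$ and all decompositions $\pi^*L_i\equiv A_i+E_i$ in $N^1(X')_{\mathbb R}$ with $A_i$ nef and $E_i$ an effective $\mathbb R$-divisor. This is the movable (positive) intersection number of Boucksom–Demailly–Păun–Peternell and Boucksom–Favre–Jonsson. In the variants, $E_i$ is an effective $\mathbb Q$-divisor or only a pseudo-effective class, or $A_i$ is represented by a semipositive form. They give the same number, because each lies between the two suprema that Lemma 3 below shows to be equal.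

If all $L_i$ are ample, this is the usual $L_1\cdots L_n$. Indeed, $A_i=\pi^*L_i$ gives "$\ge$". If $\pi^*L_i-A_i$ is pseudo-effective and $A_i$ nef, we may replace the nef classes $A_i$ by the nef classes $\pi^*L_i$ one at a time without decreasing the product, which gives "$\le$".

For a non-nef example, let $X$ be the blow-up of $\mathbb P^2$ at a point, $H$ the pullback of a line, $E$ the exceptional curve ($H^2=1$, $H\cdot E=0$, $E^2=-1$) and $L=\mathcal O(H+E)$. Then $L^2=0$, but $\langle L,L\rangle=1$. The choice $A_1=A_2=H$ gives $\ge1$. Conversely, $kH+jE$ has degree $-j<0$ on $E$ for $j\ge1$, so every section of $kL$ is divisible by $s_E^k$. By Lemma 3 we may take $A_i=\mu^*L-E_i$ ample, with $E_i\ge0$ rational, on a model $\mu:X'\to X$. For suitable $k$, choose a section of the base point free bundle $kA_i$ that vanishes on no component of $\mu^*E$. Multiplied by the canonical section of $\mathcal O(kE_i)$ it is a section of $k\mu^*L$, hence divisible by $k\mu^*E$. So $E_i\ge\mu^*E$, and $\mu^*H-A_i=E_i-\mu^*E$ is effective. Replacing one at a time, $A_1\cdot A_2\le H^2=1$.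

The result, which is stated as a conjecture in "Partial Okounkov Bodies And Toric Geometry", is the following.

**Theorem 2.** Let $L_1,\dots,L_n$ be big line bundles on $X$.

(a) For every $\nu$: $\mathrm{MV}(\Delta_\nu(L_1),\dots,\Delta_\nu(L_n))\le\langle L_1,\dots,L_n\rangle$.

(b) $\displaystyle\sup_\nu\mathrm{MV}(\Delta_\nu(L_1),\dots,\Delta_\nu(L_n))=\langle L_1,\dots,L_n\rangle$. The supremum may be restricted to valuations of flags of smooth subvarieties on smooth models of $X$.

For $n=1$ we can check this by hand. Let $X$ be a smooth curve of genus $g$ and $\deg L=d>0$. Then $\nu=\mathrm{ord}_p$ for a point $p$. Orders of vanishing of sections of $L^k$ lie in $[0,kd]$. For large $k$ the order $0$ occurs, and by Riemann–Roch some order $\ge kd-g$ occurs. So $\Delta_\nu(L)=[0,d]$ for every $\nu$, and $\langle L\rangle=\sup\deg A=d$. The choice of valuation matters from dimension two on.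

## 3. Where the comparison of volumes stops

The first thing to try for (a) is superadditivity. Suppose the $L_i$ are ample, and put $K_i=\Delta_\nu(L_i)$. By (1), $\sum t_iK_i\subseteq\Delta_\nu(\sum t_iL_i)$ for positive integers $t_i$. Taking volumes,
$$n!\,\mathrm{Vol}\Big(\sum t_iK_i\Big)\le\Big(\sum t_iL_i\Big)^n .\tag{3}$$
Both sides are homogeneous polynomials of degree $n$, so (3) holds for all real $t_i\ge0$. The coefficient of $t_1\cdots t_n$ is $n!\,\mathrm{MV}(K_1,\dots,K_n)$ on the left and $n!\,L_1\cdots L_n$ on the right.

For $n=2$ this proves (a): the coefficients of $t_1^2$ and $t_2^2$ agree on both sides, so only the $t_1t_2$ terms remain, and $\mathrm{MV}(K_1,K_2)\le L_1\cdot L_2$.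

For $n=3$ the pure powers again cancel, and the difference of the two sides of (3) has the form
$$\sum_{i\ne j}c_{ij}t_i^2t_j+c\,t_1t_2t_3\ \ge0\quad\text{for all }t_i\ge0 .$$
We want $c\ge0$. Setting one variable to zero and letting another tend to zero, we get $c_{ij}\ge0$, and that is all we can get. The polynomial $t_1^2t_2+t_2^2t_3+t_3^2t_1-3t_1t_2t_3$ is nonnegative for $t_i\ge0$, by the arithmetic–geometric mean inequality, although its coefficient of $t_1t_2t_3$ is $-3$. So an inequality between polynomials cannot be read coefficient by coefficient, and (3) alone does not give (a). For big bundles there is the further trouble that $\mathrm{vol}(\sum t_iL_i)$ need not be polynomial. On the blow-up of Section 2, $\mathrm{vol}(t_1(H+E)+t_2(2H-E))$ is $(t_1+2t_2)^2$ for $t_1\ge t_2$ and $(t_1+2t_2)^2-(t_2-t_1)^2$ for $t_1\le t_2$.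

An *equality* of polynomials, in contrast, can be read coefficient by coefficient. This suggests keeping a separate grading for each bundle and degenerating a variety $\Gamma$ birational to $X$, inside a product of projective spaces, by passing to initial forms with respect to $\nu$. The multigraded Hilbert polynomial does not change. The limit contains a toric variety whose multidegree is exactly the mixed volume, and whatever else it contains contributes nonnegatively to each multidegree. This is Section 5. First come two lemmas that free us from the choice of model and of decomposition.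

## 4. Freedom in the choice of models and decompositions

**Lemma 3.** Let $L_1,\dots,L_n$ be big and fix a model $X_0\to X$. The following two suprema of $A_1\cdots A_n$ agree:

(i) over all models $\pi:X'\to X$ and nef classes $A_i\in N^1(X')_{\mathbb R}$ with $\pi^*L_i-A_i$ pseudo-effective;

(ii) over models dominating $X_0$ and ample $\mathbb Q$-divisor classes $A_i=\pi^*L_i-E_i$ with $E_i$ an effective $\mathbb Q$-divisor.

*Proof.* Clearly (ii) $\le$ (i). Given data as in (i), pull back to a model that dominates both $X'$ and $X_0$. Nefness, pseudo-effectivity and intersection numbers are preserved, so we call this model $X'$ again. As $\pi^*L_i$ is big, Kodaira's lemma gives $\pi^*L_i\equiv G_i+F_i$ with $G_i$ ample and $F_i$ effective. For $0<\varepsilon<1$ put $\beta_i=(1-\varepsilon)A_i+\frac\varepsilon2G_i$. This is nef plus ample, hence ample, and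
$$\pi^*L_i-\beta_i\equiv(1-\varepsilon)(\pi^*L_i-A_i)+\varepsilon F_i+\tfrac\varepsilon2G_i$$
is pseudo-effective plus ample, hence big. Ampleness and bigness are open conditions. So arbitrarily close to $\beta_i$ there is a rational class $\beta_i'$ with $\beta_i'$ ample and $\pi^*L_i-\beta_i'$ big. The latter is the class of an effective $\mathbb Q$-divisor $E_i'$, and $A_i'=\pi^*L_i-E_i'\equiv\beta_i'$ is ample. As $\varepsilon\to0$ and $\beta_i'-\beta_i\to0$, we get $A_1'\cdots A_n'\to A_1\cdots A_n$. $\square$

In form (i) one sees two consequences: $\langle L_1,\dots,L_n\rangle$ is homogeneous in each $L_i$, and it does not decrease when a pseudo-effective class is added to one $L_i$.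

**Lemma 4.** For a model $\pi:X'\to X$, $L$ big on $X$ and any $\nu$: $\Delta_\nu(L)=\Delta_\nu(\pi^*L)$.

*Proof.* The center of $\nu$ on $X'$ maps to $\xi$, and $\pi^*e$ is a local generator of $\pi^*L$ there. So pulling back sections preserves values, and "$\subseteq$" holds.

For "$\supseteq$", the difficulty is that on a singular $X$ a section of $\pi^*L^k$ need not come from $X$. Let $\mathfrak c=\mathrm{Ann}(\pi_*\mathcal O_{X'}/\mathcal O_X)$. The quotient is a coherent torsion sheaf, so $\mathfrak c$ is a nonzero ideal. Choose $A$ ample on $X$ with $H^0(X,A\otimes\mathfrak c)\ne0$. By Kodaira's lemma $H^0(X,L^m\otimes A^{-1})\ne0$ for some $m\ge1$. The product of nonzero sections is a nonzero section $s_0$ of $L^m$ with coefficients in $\mathfrak c$. Let $0\ne s\in H^0(X',\pi^*L^k)=H^0(X,L^k\otimes\pi_*\mathcal O_{X'})$. Then $s^j$ has coefficients in $\pi_*\mathcal O_{X'}$ and $s_0$ has coefficients in $\mathfrak c$, so $s^js_0\in H^0(X,L^{kj+m})$ for all $j$. Now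
$$\frac{\nu(s^js_0)}{kj+m}=\frac{j\,\nu(s)+\nu(s_0)}{kj+m}\longrightarrow\frac{\nu(s)}k\qquad(j\to\infty),$$
and $\Delta_\nu(L)$ is closed. So $\nu(s)/k\in\Delta_\nu(L)$. $\square$

## 5. A toric component in a multigraded degeneration

Fix $\nu$ and, as in Lemma 1, elements $f_i$ with $\nu(f_i)=e_i$. For $g\in K^\times$ the element $gf^{-\nu(g)}$ is a unit of $R_\nu$. By Lemma 1 its residue is a number $\mathrm{lc}(g)\in\mathbb C^\times$, the leading coefficient of $g$. The map $\mathrm{lc}$ is multiplicative.

The following proposition only concerns functions, not bundles. The family with index $0$ is there to make the variety $\Gamma$ birational to $X$ and the torus map injective; the families $1,\dots,n$ will be sections of $L_1,\dots,L_n$.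

**Proposition 5.** For $i=0,\dots,n$ let $(s_{ij})_{j\in J_i}$ be finite non-empty families in $K^\times$. Assume that $s_{0\bullet}$ contains $1,f_1,\dots,f_n$ and generates the field $K$ over $\mathbb C$. Put $\alpha_{ij}=\nu(s_{ij})$ and $P_i=\mathrm{conv}\{\alpha_{ij}\}_j$. Let $S=\mathbb C[y_{ij}]$ with its $\mathbb Z^{n+1}$-grading, let
$$I=\ker\big(S\to K[\tau_0,\dots,\tau_n],\ y_{ij}\mapsto s_{ij}\tau_i\big),$$
and let $\Gamma=V(I)\subset\mathbb P:=\prod_{i=0}^n\mathbb P^{J_i}$, where $\mathbb P^{J_i}$ has homogeneous coordinates $(y_{ij})_{j\in J_i}$. Let $h_i$ be the hyperplane class of the $i$-th factor. Then $\Gamma$ is integral of dimension $n$ with function field $K$, and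
$$\int_\Gamma h_1\cdots h_n\ge\mathrm{MV}(P_1,\dots,P_n).$$

**Step 1: the variety $\Gamma$.** This step identifies $\Gamma$ and its function field. The ideal $I$ is multihomogeneous and prime, and contains no $y_{ij}$, since $S/I\cong\mathbb C[s_{ij}\tau_i]$ is a domain in which $s_{ij}\tau_i\ne0$. On the chart $\prod_iy_{ij_i}\ne0$ the coordinate ring of $\Gamma$ is the degree-$0$ part of a localization of $S/I$, namely $\mathbb C[s_{ij}/s_{ij_i}]\subseteq K$. All charts of $\Gamma$ are non-empty with integral coordinate ring, and they meet pairwise, so $\Gamma$ is integral. Its function field is generated by the ratios $s_{ij}/s_{ij'}$. Because $1$ is in the family $s_{0\bullet}$, this field contains all $s_{0j}$, so it is $K$. Hence $\dim\Gamma=n$.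

**Step 2: the initial ideal.** This step degenerates $I$ without changing dimensions. Give $y_{ij}$ the additional $\mathbb Z^n$-degree $\alpha_{ij}$. For a nonzero multihomogeneous $F$ write $F=\sum_vF_v$ by $\mathbb Z^n$-degree, and let $\mathrm{in}(F)=F_{v_0}$ with $v_0$ lexicographically minimal among the $v$ with $F_v\neq0$. Let $\mathrm{in}(I)$ be the span of all $\mathrm{in}(F)$ with $0\ne F\in I$ multihomogeneous. It is an ideal, since $y\cdot\mathrm{in}(F)=\mathrm{in}(yF)$ for every variable $y$.

Fix a multidegree $d$. The space $S_d$ is finite-dimensional and filtered by the subspaces $S_d^{\ge v}=\bigoplus_{w\ge v}(S_d)_w$. The map $F\mapsto F_v$ embeds $(I_d\cap S_d^{\ge v})/(I_d\cap S_d^{>v})$ into $(S_d)_v$, and the image consists of $0$ and the initial forms of degree $v$ of elements of $I_d$. Hence $\mathrm{in}(I)_d$ is the direct sum of these images, that is, the associated graded space of $I_d$. So $\dim\mathrm{in}(I)_d=\dim I_d$, and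
$$\dim(S/I)_d=\dim(S/\mathrm{in}(I))_d\qquad\text{for all }d.\tag{4}$$

**Step 3: initial forms are toric relations.** This step finds a toric variety inside the limit. Put $c_{ij}=\mathrm{lc}(s_{ij})$ and
$$J=\ker\big(S\to\mathbb C[x_1^{\pm1},\dots,x_n^{\pm1}][\tau_0,\dots,\tau_n],\ y_{ij}\mapsto c_{ij}x^{\alpha_{ij}}\tau_i\big).$$
We claim $\mathrm{in}(I)\subseteq J$. Let $F\in I$ be multihomogeneous of multidegree $d$ with $\mathrm{in}(F)=F_{v_0}$. For a monomial $y^a$ that occurs in $F_v$, write $s^a$ and $c^a$ for the corresponding products. Then $\nu(s^a)=v$ and $\mathrm{lc}(s^a)=c^a$. So $s^af^{-v}$ is a unit of $R_\nu$ with residue $c^a$, and $F_v(s)f^{-v}\in R_\nu$ has residue $F_v(c)$. For $v>v_0$ the element $F_v(s)f^{-v_0}=\big(F_v(s)f^{-v}\big)f^{v-v_0}$ is zero or has positive value, so its residue is $0$. Now $F\in I$ means $F(s)=0$, and taking residues in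
$$0=F(s)f^{-v_0}=F_{v_0}(s)f^{-v_0}+\sum_{v>v_0}F_v(s)f^{-v_0}$$
gives $F_{v_0}(c)=0$. Under the map that defines $J$ we have $F_{v_0}\mapsto F_{v_0}(c)\,x^{v_0}\tau^d=0$. This proves the claim.

**Step 4: equality of Hilbert polynomials.** This step turns (4) into an equality of intersection numbers. Let $\Gamma_0=V(\mathrm{in}(I))$ and $Z=V(J)$. By Step 3, $Z\subseteq\Gamma_0$.

Let $b\in\mathbb Z_{>0}^{n+1}$. The ring $\bigoplus_mS_{mb}$ is the homogeneous coordinate ring of $\mathbb P$ in its Segre–Veronese embedding by $\mathcal O(b)$. On the chart $\prod_iy_{ij_i}\ne0$, an element of degree $0$ can be written with denominator a power of $\prod_iy_{ij_i}^{b_i}$, after multiplying numerator and denominator by suitable powers of the $y_{ij_i}$; the same holds for elements of the ideals. So the homogeneous ideals $\bigoplus_mI_{mb}$ and $\bigoplus_m\mathrm{in}(I)_{mb}$ define $\Gamma$ and $\Gamma_0$ in this embedding. By Serre's theorem, for $m\gg0$ (depending on $b$),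
$$\dim(S/I)_{mb}=\chi(\Gamma,\mathcal O(mb)),\qquad\dim(S/\mathrm{in}(I))_{mb}=\chi(\Gamma_0,\mathcal O(mb)).$$
By (4), the polynomials $m\mapsto\chi(\Gamma,\mathcal O(mb))$ and $m\mapsto\chi(\Gamma_0,\mathcal O(mb))$ agree for $m\gg0$, hence identically. Putting $m=1$, the Snapper polynomials $d\mapsto\chi(\Gamma,\mathcal O(d))$ and $d\mapsto\chi(\Gamma_0,\mathcal O(d))$ agree on all of $\mathbb Z_{>0}^{n+1}$. This set is Zariski dense, so they are the same polynomial in $n+1$ variables.

Recall asymptotic Riemann–Roch. For a closed subscheme $Y\subset\mathbb P$ of dimension $r$, the polynomial $\chi(Y,\mathcal O(d))$ has degree $r$, and its degree-$r$ part is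
$$\frac1{r!}\sum_T\ell_T\int_T\Big(\sum_id_ih_i\Big)^r,$$
where $T$ runs over the $r$-dimensional components of $Y$ and $\ell_T\ge1$ is the length of $\mathcal O_Y$ at the generic point of $T$. (Filter $\mathcal O_Y$ by sheaves supported on integral subschemes. Those of dimension $<r$ contribute lower degree, and $T$ is counted $\ell_T$ times.) The degree is the dimension, so $\dim\Gamma_0=\dim\Gamma=n$. Comparing the coefficients of $d_1\cdots d_n$,
$$\int_\Gamma h_1\cdots h_n=\sum_{T\subseteq\Gamma_0}\ell_T\int_Th_1\cdots h_n .\tag{5}$$
All terms on the right are $\ge0$, because the $h_i$ are nef.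

**Step 5: $Z$ is a component of $\Gamma_0$.** This step shows that $Z$ contributes to (5). Consider
$$\varphi:(\mathbb C^\times)^n\to\mathbb P,\qquad x\mapsto\big([c_{ij}x^{\alpha_{ij}}]_{j\in J_i}\big)_{i=0,\dots,n}.$$
A multihomogeneous $F$ lies in $J$ if and only if the Laurent polynomial $F(c_{ij}x^{\alpha_{ij}})$ is zero, that is, if and only if $F$ vanishes on the image of $\varphi$. So $Z$ is the closure of this image. It is integral, for the same reason as $\Gamma$ in Step 1. The image is the orbit of $\varphi(1,\dots,1)$ under the torus $(\mathbb C^\times)^n$, which acts on $\mathbb P$ with weights $\alpha_{ij}$. An orbit is open in its closure. Since $0,e_1,\dots,e_n$ occur among the $\alpha_{0j}$, as the values of $1,f_1,\dots,f_n$, the coordinate $x_l$ is up to a nonzero constant a ratio of two coordinates of the $0$-th factor that do not vanish on the orbit. So the $x_l$ are regular functions on the orbit, and $\varphi$ is an isomorphism onto it. Thus $Z$ is irreducible of dimension $n=\dim\Gamma_0$, so it is a component of $\Gamma_0$. By (5),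
$$\int_\Gamma h_1\cdots h_n\ge\int_Zh_1\cdots h_n .$$

**Step 6: the multidegree of $Z$ is the mixed volume.** This step computes $\int_Zh_1\cdots h_n$ by counting points. If some $J_i$, $i\ge1$, has only one element, then $h_i=0$ and $P_i$ is a point. So the mixed volume is $0$ and there is nothing to prove. Otherwise, let $G=\prod_{i\ge1}PGL(J_i)$, which acts transitively on $\mathbb P_1:=\prod_{i\ge1}\mathbb P^{J_i}$, and apply Kleiman's transversality theorem to the translates of a product of hyperplanes $H_1\times\dots\times H_n\subset\mathbb P_1$, which has codimension $n$. For the projection of the orbit (smooth of dimension $n$) to $\mathbb P_1$, the preimage of a general translate is smooth of dimension $0$, hence finite and reduced, or empty. Stratify $Z\setminus\text{orbit}$ by smooth locally closed pieces. They have dimension $<n$, so their preimages of a general translate are empty. Hence for general hyperplanes $H_i\subset\mathbb P^{J_i}$ the intersection $Z\cap\bigcap_{i=1}^nH_i$ is finite, reduced and contained in the orbit, where $Z$ is smooth, and $\int_Zh_1\cdots h_n$ is the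 number of its points. Pulled back by $\varphi$, this is the number of solutions $x\in(\mathbb C^\times)^n$ of
$$\sum_jb_{ij}c_{ij}x^{\alpha_{ij}}=0\qquad(1\le i\le n)$$
with general $b_{ij}$. Since $c_{ij}\ne0$, these are general Laurent polynomials with supports $\{\alpha_{ij}\}_j$; if exponents coincide, general coefficients are added, and the sum is again general. By Bernstein's theorem (D. N. Bernstein, *The number of roots of a system of equations*, 1975) the number of solutions is $\mathrm{MV}(P_1,\dots,P_n)$. $\square$

## 6. The lost intersection on the diagonal flag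

We can watch Proposition 5 lose something. Take the diagonal flag of Section 1, with $f_1=x-y$ and $f_2=y$, and the families
$$s_{0\bullet}=(1,\,x-y,\,y),\qquad s_{1\bullet}=(1,x),\qquad s_{2\bullet}=(1,y).$$
The values are $0,e_1,e_2$, then $0,e_2$, then $0,e_2$. So $P_1=P_2=[0,e_2]$ and $\mathrm{MV}(P_1,P_2)=0$. All leading coefficients are $1$; for $x$ this holds because $x/y=1+(x-y)/y$ and $(x-y)/y$ has value $(1,-1)>0$. Write $a_0,a_1,a_2$, then $b_0,b_1$, then $c_0,c_1$ for the coordinates on $\mathbb P^2\times\mathbb P^1\times\mathbb P^1$. Over the affine part, $\Gamma$ is the set of points $([1:x-y:y],[1:x],[1:y])$. Projecting to the last two factors, we see that $\int_\Gamma h_1h_2=1$.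

The ideal $I$ contains $q_1=a_0b_1-(a_1+a_2)b_0$ and $q_2=a_0c_1-a_2c_0$. In $q_1$ the monomials $a_0b_1$ and $a_2b_0$ have degree $(0,1)$, and $a_1b_0$ has the larger degree $(1,0)$. So
$$\mathrm{in}(q_1)=a_0b_1-a_2b_0,\qquad\mathrm{in}(q_2)=a_0c_1-a_2c_0,$$
and $\Gamma_0$ is contained in the common zero set of these two forms. Where $a_0=1$, the equations force $b=[1:a_2]$ and $c=[1:a_2]$; this is the open part of $Z$. Where $a_0=0$, either $a_2=0$, which gives $T=\{[0:1:0]\}\times\mathbb P^1\times\mathbb P^1$, or $b_0=c_0=0$, which gives a curve. So the only possible two-dimensional components of $\Gamma_0$ are $Z$ and $T$. On $Z$ the two $\mathbb P^1$-coordinates are equal, hence $\int_Zh_1h_2=0$, while $\int_Th_1h_2=1$. Then (5) reads $1=\ell_Z\cdot0+\ell_T\cdot1$, so $T$ is a component with $\ell_T=1$. The intersection number that the mixed volume misses sits entirely on $T$.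

## 7. From $\Gamma$ back to $X$: every mixed volume is bounded

*Proof of Theorem 2 (a).* Fix $\nu$.

**Step 1: finitely many sections suffice.** This step replaces the bodies by polytopes. Let $\delta>0$. The set $\bigcup_k\frac1k\nu(H^0(X,L_i^k)\setminus0)$ is dense in the compact convex set $\Delta_\nu(L_i)$. A finite $\delta$-net taken from it has convex hull inside $\Delta_\nu(L_i)$ and within Hausdorff distance $\delta$ of it. So there are nonzero $\sigma_{ij}\in H^0(X,L_i^{k_{ij}})$, finitely many for each $i=1,\dots,n$, such that the convex hull of the points $\nu(\sigma_{ij})/k_{ij}$ is within $\delta$ of $\Delta_\nu(L_i)$. Let $k$ be a common multiple of all $k_{ij}$, and put $s_{ij}=\sigma_{ij}^{k/k_{ij}}\in H^0(X,L_i^k)$. Then $\nu(s_{ij})/k=\nu(\sigma_{ij})/k_{ij}$. Regard $s_{ij}$ as an element of $K$ by dividing by $e_i^k$, where $e_i$ is a local generator of $L_i$ at $\xi$. Let $s_{0\bullet}$ consist of $1,f_1,\dots,f_n$ and finitely many nonzero generators of $K$ over $\mathbb C$. Proposition 5 gives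
$$\mathrm{MV}(P_1,\dots,P_n)\le\int_\Gamma h_1\cdots h_n ,\tag{6}$$
where $\frac1kP_i$ is within $\delta$ of $\Delta_\nu(L_i)$.

**Step 2: $\Gamma$ yields nef parts of the $L_i$.** This step bounds the right side of (6) by the definition of $\langle\ \rangle$. Since $\Gamma$ has function field $K$, the closure of the graph of $X\dashrightarrow\Gamma$ has a resolution $X'$, smooth projective, with birational morphisms $\pi:X'\to X$ and $\rho:X'\to\Gamma$ compatible with the identifications of function fields. Let $H_i=\rho^*h_i$, a line bundle globally generated by the sections $\rho^*y_{ij}$, $j\in J_i$. None of these is zero, as $y_{ij}\notin I$. Let $D_{ij}\ge0$ be the divisor of $s_{ij}$ as a section of $\pi^*L_i^k$, and $M_{ij}=\mathrm{div}(\rho^*y_{ij})$. In $K$ we have $y_{ij}/y_{ij'}=s_{ij}/s_{ij'}$, so $D_{ij}-D_{ij'}=M_{ij}-M_{ij'}$, and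
$$E_i:=D_{ij}-M_{ij}$$
does not depend on $j$. It is effective. Indeed, let $G$ be a prime divisor. The $\rho^*y_{ij}$ have no common zero, so some $M_{ij}$ does not contain $G$. For this $j$ the coefficient of $G$ in $E_i$ equals that in $D_{ij}\ge0$. Thus $\pi^*L_i^k\cong H_i\otimes\mathcal O(E_i)$, that is, $\pi^*L_i\equiv\frac1kH_i+\frac1kE_i$ with $\frac1kH_i$ nef and $\frac1kE_i$ effective. As $\rho$ is birational, the projection formula and the definition give
$$\int_\Gamma h_1\cdots h_n=H_1\cdots H_n\le k^n\langle L_1,\dots,L_n\rangle .$$

**Step 3: the limit.** With (6) and multilinearity, $\mathrm{MV}(\frac1kP_1,\dots,\frac1kP_n)\le\langle L_1,\dots,L_n\rangle$. As $\delta\to0$, the left side tends to $\mathrm{MV}(\Delta_\nu(L_1),\dots,\Delta_\nu(L_n))$ by continuity. $\square$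

## 8. Flags cut out by the bundles themselves

For the lower bound we only need convex subsets of the $\Delta_\nu(L_i)$, since mixed volumes are monotone. By (2), it is enough that $\Delta_\nu(L_i)$ contains a translate of $[0,a_ie_i]$, with $a_1\cdots a_n$ as large as wanted.

Return to $\mathbb P^1\times\mathbb P^1$ with $L_1=\mathcal O(2,1)$ and $L_2=\mathcal O(1,2)$. Let $Y_1$ be a smooth curve in $|L_1|$ and $p\in Y_1$. The section that defines $Y_1$ has value $e_1$, and sections not vanishing at $p$ have value $0$. So $[0,e_1]\subseteq\Delta_\nu(L_1)$. The bundle $L_2$ has degree $5$ on $Y_1$, and sections of high powers of $L_2$ restricted to $Y_1$ can vanish at $p$ to order nearly $5$ per power; so $[0,5e_2]\subseteq\Delta_\nu(L_2)$. Hence the mixed volume is at least $1\cdot5$. So if we cut the flag with the first bundles themselves, the segments for them have length $1$ only, but the last bundle collects the whole intersection number. This works in general.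

*Proof of Theorem 2 (b).* By (a) and Lemma 3 it suffices to show the following: given a model $\pi:X'\to X$, effective $\mathbb Q$-divisors $E_i$ and ample $A_i=\pi^*L_i-E_i$, there is a flag of smooth subvarieties of $X'$ whose valuation satisfies $\mathrm{MV}(\Delta_\nu(L_1),\dots,\Delta_\nu(L_n))\ge A_1\cdots A_n$.

**Step 1: the flag.** Choose $m\ge1$ such that all $mE_i$ are integral and all $B_i:=\pi^*L_i^m(-mE_i)$ are very ample. For $1\le i\le n-1$ let $D_i=\mathrm{div}(\sigma_i)\in|B_i|$ be general, chosen successively, and put $Y_i=D_1\cap\dots\cap D_i$. By Bertini, $Y_i$ is smooth. For $i\le n-1$ it is an ample divisor in $Y_{i-1}$, which has dimension $n-i+1\ge2$; such divisors are connected, so $Y_i$ is irreducible. Let $C=Y_{n-1}$, a smooth curve ($C=X'$ if $n=1$), let $p\in C$ be any point, and $Y_n=\{p\}$. The valuation $\nu$ of this flag has value group $\mathbb Z^n$ and is a valuation of $\mathbb C(X')=K$ of the required type.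

**Step 2: values of sections.** This step finds enough points in the bodies of the $B_i$.

First, $\nu(\sigma_i)=e_i$ for $i\le n-1$. Indeed, $\sigma_i$ does not vanish identically on $Y_{i-1}$, so its first $i-1$ orders are $0$. Its restriction to $Y_{i-1}$ is a local equation of $Y_i$ at $p\in C\subseteq Y_i$, so the $i$-th order is $1$. After division by a local equation of $Y_i$ a unit at $p$ remains, so the later orders are $0$.

Second, each $B_i$ has a section that does not vanish at $p$, and its value is $0$.

Third, let $d=\deg B_n|_C=B_1\cdots B_n$ and let $g$ be the genus of $C$. By Serre vanishing, $H^1(X',qB_n\otimes\mathcal I_C)=0$ for $q\gg0$, so $H^0(X',qB_n)\to H^0(C,qB_n|_C)$ is surjective. By Riemann–Roch,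
$$h^0\big(C,qB_n|_C(-(qd-g)p)\big)\ge g+1-g=1 .$$
So $qB_n|_C$ has a nonzero section that vanishes at $p$ to an order $a_q$ with $qd-g\le a_q\le qd$. A lift of it to $X'$ does not vanish identically on $C$, and so has value $(0,\dots,0,a_q)$. Moreover $a_q/q\to d$.

**Step 3: back to the $L_i$.** Let $s_{mE_i}$ be the canonical section of $\mathcal O(mE_i)$. Multiplying a section of $qB_i$ by $s_{mE_i}^q$ gives a section of $\pi^*L_i^{mq}$. Put $v_i=\nu(s_{mE_i})/m$. A value $w$ of a section of $qB_i$ thus gives the point $v_i+\frac1{mq}w$ of $\Delta_\nu(\pi^*L_i)$, which is $\Delta_\nu(L_i)$ by Lemma 4. From Step 2, since $\Delta_\nu(L_i)$ is closed and convex,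
$$v_i+[0,\tfrac1me_i]\subseteq\Delta_\nu(L_i)\ (i\le n-1),\qquad v_n+[0,\tfrac dme_n]\subseteq\Delta_\nu(L_n).$$
By monotonicity, translation invariance and (2),
$$\mathrm{MV}(\Delta_\nu(L_1),\dots,\Delta_\nu(L_n))\ge m^{-(n-1)}\cdot\frac dm=m^{-n}B_1\cdots B_n=A_1\cdots A_n.\qquad\square$$

This proves Theorem 2. The next two sections are complements: a case where the supremum is attained, and the failure of the equality for nef bundles that are not big.

## 9. Attainment when $n-1$ bundles have a semiample Zariski decomposition

In Section 8 the flag depended on the decompositions. To reach the supremum with a single flag we need decompositions that are best possible from the start, for all bundles but one.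

**Definition (FG).** A big $L$ satisfies (FG) if there are a model $\pi:X'\to X$, $m\ge1$ and $\pi^*L^m\cong\mathcal O(P+N)$ with $P$ base point free and $N$ effective, such that multiplication by $s_N^q$ gives $H^0(X',qP)=H^0(X',\pi^*L^{mq})$ for all $q\ge1$.

Then $\mathrm{vol}(P)=\mathrm{vol}(\pi^*L^m)>0$, so $P$ is big. The property passes to higher models, because $\mu_*\mathcal O_{X''}=\mathcal O_{X'}$ for $\mu:X''\to X'$, and to multiples of $m$. Big semiample bundles, in particular ample ones, satisfy it with $N=0$. The bundle $\mathcal O(H+E)$ of Section 2 satisfies it with $m=1$, $P=H$, $N=E$.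

**Pseudo-effective bundles.** For $L_1,\dots,L_{n-1}$ big and $M$ pseudo-effective, fix a very ample $H$ on $X$ and set
$$\Delta_\nu(M)=\bigcap_{q\ge1}\tfrac1q\Delta_\nu(M^q\otimes H),\qquad\langle L_1,\dots,L_{n-1},M\rangle=\lim_q\tfrac1q\langle L_1,\dots,L_{n-1},M^q\otimes H\rangle .$$
Both families are decreasing in $q$. For the bodies, $H$ has a section that does not vanish at $\xi$, so $0\in\Delta_\nu(H)$, and by (1), for $q'>q$,
$$q\,\Delta_\nu(M^{q'}\otimes H)=\Delta_\nu(M^{qq'}\otimes H^{q})\subseteq\Delta_\nu(M^{qq'}\otimes H^{q'})=q'\Delta_\nu(M^q\otimes H).$$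
For the numbers, $M+\frac1{q'}H\le M+\frac1qH$ up to an effective class, and $\langle\cdots\rangle$ is monotone under adding effective classes. In particular $\Delta_\nu(M)$ is a convex body.

For $M$ big these are the usual objects. The original $\Delta_\nu(M)$ is contained in the intersection, as $0\in\Delta_\nu(H)$. The volume of the intersection is $\lim_q\frac1{n!}\mathrm{vol}(M+\frac1qH)=\frac1{n!}\mathrm{vol}(M)$, by continuity of $\mathrm{vol}$. Two convex bodies, one inside the other, of the same positive volume are equal. For the numbers: if $M^r\otimes H^{-1}$ has a section, then $M+\frac1qH\le(1+\frac rq)M$ up to an effective $\mathbb Q$-class. So $\frac1q\langle\dots,M^q\otimes H\rangle$ lies between $\langle\dots,M\rangle$ and $(1+\frac rq)\langle\dots,M\rangle$.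

**Theorem 6.** Let $L_1,\dots,L_{n-1}$ be big and satisfy (FG), and let $\mathcal M$ be a countable set of pseudo-effective line bundles on $X$. There is one flag valuation $\nu$, on a smooth model, with
$$\mathrm{MV}(\Delta_\nu(L_1),\dots,\Delta_\nu(L_{n-1}),\Delta_\nu(M))=\langle L_1,\dots,L_{n-1},M\rangle\quad\text{for all }M\in\mathcal M,$$
and for every $\nu$ and every $M\in\mathcal M$ the left side is $\le$ the right side. In particular, if $L_1,\dots,L_{n-1}$ satisfy (FG) and $L_n$ is big, the supremum in Theorem 2 is a maximum.

*Proof.* **Step 1: the upper bound.** This extends Theorem 2 (a) to a pseudo-effective last bundle. By monotonicity and Theorem 2 (a),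
$$\mathrm{MV}(\Delta_\nu(L_1),\dots,\Delta_\nu(L_{n-1}),\Delta_\nu(M))\le\tfrac1q\mathrm{MV}(\Delta_\nu(L_1),\dots,\Delta_\nu(M^q\otimes H))\le\tfrac1q\langle L_1,\dots,L_{n-1},M^q\otimes H\rangle .$$
Let $q\to\infty$.

**Step 2: setup.** Choose a common model $\pi:X'\to X$ and a common $m$ with $\pi^*L_i^m\cong\mathcal O(P_i+N_i)$ as in (FG), $i\le n-1$. For a big line bundle $M$ on $X$ let
$$\beta(M)=\sup A\cdot\mu^*P_1\cdots\mu^*P_{n-1}$$
over models $\mu:X''\to X'$ and $\mu^*\pi^*M=A+E$ with $E\ge0$ a $\mathbb Q$-divisor and $A$ ample.

**Step 3: $\langle L_1,\dots,L_{n-1},M\rangle\le m^{-(n-1)}\beta(M)$ for $M$ big.** This step says that $\frac1mP_i$ is the best nef part of $L_i$. By Lemma 3 with $X_0=X'$ it suffices to consider $\mu:X''\to X'$ and ample $A_i=\mu^*\pi^*L_i-E_i$ $(i\le n-1)$, $A_n=\mu^*\pi^*M-E_n$, with $E_i\ge0$ rational. Choose $q$ such that $qmE_i$ is integral and $qmA_i$ is base point free, for $i\le n-1$. For $0\ne s\in H^0(X'',qmA_i)$, the product $s\cdot s_{qmE_i}$ is a section of $\mu^*\pi^*L_i^{qm}$. By (FG) on $X''$ it is divisible by $s_{\mu^*N_i}^q$, so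
$$\mathrm{div}(s)+qmE_i\ge q\mu^*N_i .$$
As $qmA_i$ is base point free, we may take $s$ not vanishing along any component of $\mu^*N_i$. Comparing coefficients along these components, $E_i\ge\frac1m\mu^*N_i$. Hence $\frac1m\mu^*P_i-A_i\sim_{\mathbb Q}E_i-\frac1m\mu^*N_i$ is effective. Replacing the nef classes $A_i$ by the nef classes $\frac1m\mu^*P_i$ one at a time, for $i\le n-1$,
$$A_1\cdots A_n\le m^{-(n-1)}\mu^*P_1\cdots\mu^*P_{n-1}\cdot A_n\le m^{-(n-1)}\beta(M).$$

**Step 4: one flag for countably many bundles.** We show: for any countable set $\mathcal B$ of big line bundles on $X$ there is a flag on $X'$ with valuation $\nu$ and sections $\sigma_i\in H^0(X',P_i)$ such that $\nu(\sigma_i)=e_i$ for $i\le n-1$, each $P_i$ has a section of value $0$, and $[0,\beta(M)e_n]\subseteq\Delta_\nu(M)$ for all $M\in\mathcal B$.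

Choose countably many data $(\mu_j:X''_j\to X',\,M_j,A_j,E_j)$ that compute all $\beta(M)$, $M\in\mathcal B$, as suprema. As $X'$ is smooth, there is a closed $V_j\subset X'$ of codimension $\ge2$ such that $\mu_j$ is an isomorphism over $X'\setminus V_j$. Let $D_i=\mathrm{div}(\sigma_i)\in|P_i|$ be very general, chosen successively for $i\le n-1$, and put $Y_i=D_1\cap\dots\cap D_i$.

A general member of a base point free system contains no component of a given closed set. Hence, for every closed $V$ in a given countable collection, $\dim(V\cap Y_i)\le\dim V-i$ (empty if this is negative). Each $\varphi_{|P_i|}$ is generically finite, because $P_i$ is base point free with $P_i^n>0$. Let $W_i\subsetneq X'$ be the closed locus where it is not quasi-finite, and include the $W_i$ in the collection. Then $\dim(W_i\cap Y_{i-1})<\dim Y_{i-1}$, so $\dim\varphi_{|P_i|}(Y_{i-1})=n-i+1\ge2$ for $i\le n-1$. By Bertini (Jouanolou, *Théorèmes de Bertini et applications*, Thm. 6.3), applied to the restriction of $|P_i|$ to $Y_{i-1}$, the variety $Y_i$ is non-empty, smooth and irreducible for $i\le n-1$. Let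 $C=Y_{n-1}$. Including also the $V_j$ and $\mu_j(\mathrm{Supp}\,E_j)$ in the collection, we see that $C$ avoids all $V_j$ and meets each $\mu_j(\mathrm{Supp}\,E_j)$ in a finite set. As $C$ is uncountable, there is $p\in C$ outside all $\mu_j(\mathrm{Supp}\,E_j)$. Put $Y_n=\{p\}$. As in Section 8, $\nu(\sigma_i)=e_i$, and $P_i$, being base point free, has a section not vanishing at $p$, of value $0$.

Near $C$ the map $\mu_j$ is an isomorphism. So $C_j=\mu_j^{-1}(C)\cong C$ is the transversal intersection of the $\mu_j^*D_i$, and
$$A_j\cdot C_j=A_j\cdot\mu_j^*P_1\cdots\mu_j^*P_{n-1}.$$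
For sufficiently divisible $q\gg0$ the restriction $H^0(X''_j,qA_j)\to H^0(C_j,qA_j|_{C_j})$ is onto, by Serre vanishing. As in Section 8, there are sections of $qA_j$ of value $0$ and of value $(0,\dots,0,a_q)$ with $a_q/q\to A_j\cdot C_j$; values are computed near the point over $p$, where $\mu_j$ is an isomorphism. Since $p\notin\mu_j(\mathrm{Supp}\,E_j)$, we have $\nu(s_{qE_j})=0$. Multiplication by $s_{qE_j}$ gives sections of $\mu_j^*\pi^*M_j^q$ with the same values. By Lemma 4 for $X''_j\to X$, $[0,(A_j\cdot C_j)e_n]\subseteq\Delta_\nu(M_j)$. Taking suprema over the data of a fixed $M\in\mathcal B$, and using that $\Delta_\nu(M)$ is closed, we get the claim.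

**Step 5: the lower bound.** Apply Step 4 with $\mathcal B=\{M^q\otimes H:M\in\mathcal M,\ q\ge1\}$, whose members are big. Let $M\in\mathcal M$ and $c=\langle L_1,\dots,L_{n-1},M\rangle$. By Step 3 and because the sequence that defines $c$ is decreasing,
$$\tfrac1q\beta(M^q\otimes H)\ge m^{n-1}\tfrac1q\langle L_1,\dots,L_{n-1},M^q\otimes H\rangle\ge m^{n-1}c .$$
So $[0,m^{n-1}c\,e_n]\subseteq\frac1q\Delta_\nu(M^q\otimes H)$ for every $q$, that is, $[0,m^{n-1}c\,e_n]\subseteq\Delta_\nu(M)$. For $i\le n-1$, multiplying sections of $P_i$ by $s_{N_i}$ gives $\frac1m\big(\nu(s_{N_i})+[0,e_i]\big)\subseteq\Delta_\nu(L_i)$, by Lemma 4. Hence the mixed volume is $\ge m^{-(n-1)}\cdot m^{n-1}c=c$. With Step 1 it equals $c$. The last statement is the case $\mathcal M=\{L_n\}$. $\square$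

Step 3 is the place where (FG) is used; these notes do not treat attainment for arbitrary big bundles without it.

## 10. Nef bundles on irreducible quotients of $\mathbb H^n$

Bigness cannot be dropped from Theorem 2. For nef bundles $N,N_1,\dots,N_n$ put, with $H$ very ample on $X$,
$$\Delta_\nu(N)=\bigcap_q\tfrac1q\Delta_\nu(N^q\otimes H),\qquad\langle N_1,\dots,N_n\rangle=\lim_{\varepsilon\to0}\langle N_1+\varepsilon H,\dots,N_n+\varepsilon H\rangle,$$
with $\varepsilon$ rational and $\langle\ \rangle$ extended by homogeneity. As $N_i+\varepsilon H$ is ample, Section 2 shows that the limit is $\lim\prod(N_i+\varepsilon H)=N_1\cdots N_n$.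

**Theorem 7.** For every $n\ge2$ there are a smooth projective $X$ of dimension $n$ and nef line bundles $N_1,\dots,N_n$ on $X$ with $\langle N_1,\dots,N_n\rangle=N_1\cdots N_n>0$ but $\mathrm{MV}(\Delta_\nu(N_1),\dots,\Delta_\nu(N_n))=0$ for every $\nu$.

*Proof.* **Step 1: the construction.** Let $\Gamma\subset PSL_2(\mathbb R)^n$ be a torsion-free cocompact irreducible lattice: a torsion-free finite-index subgroup (Selberg) of the norm-one units of an order in a totally indefinite quaternion division algebra over a totally real field of degree $n$. Its projection to each factor is dense (M.-F. Vignéras, *Arithmétique des algèbres de quaternions*). Put $X=\Gamma\backslash\mathbb H^n$. Being discrete and torsion-free, $\Gamma$ acts freely, so $X$ is a compact complex manifold. The sum of the hyperbolic forms of the factors is, up to a positive factor, the curvature of a metric on $K_X$, so $X$ is projective by Kodaira's embedding theorem. As $\Gamma$ does not permute the factors, $T_X=T_1\oplus\dots\oplus T_n$ splits into line bundles. Let $N_j=T_j^\vee$. With the Poincaré metric, $N_j$ has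 curvature form $\theta_j\ge0$, a positive multiple of the hyperbolic form of the $j$-th factor. So $N_j$ is nef and $N_1\cdots N_n=\int_X\theta_1\wedge\dots\wedge\theta_n>0$.

A function $\varphi$ is called $\theta$-psh if locally it is the sum of a smooth function and a psh function, and $\theta+dd^c\varphi\ge0$.

**Step 2: every $\theta_j$-psh function $\varphi\not\equiv-\infty$ on $X$ is constant.** This step says that $N_j$ has only one singular semipositive metric, up to constants. By upper semicontinuity $\varphi$ attains its maximum $M$ at some $x_0$. Locally $\theta_j=dd^cu(z_j)$, and $\varphi+u(z_j)$ is psh. On the leaf $\{z_j=\mathrm{const}\}$ through $x_0$, the image of a copy of $\mathbb H^{n-1}$ with $n-1\ge1$, the function $u(z_j)$ is constant. So $\varphi$ restricted to the leaf is psh; it is not $\equiv-\infty$ there, as $\varphi(x_0)=M$ is finite. By the maximum principle, $\varphi\equiv M$ on this connected leaf. The leaf is dense in $X$: its preimage in $\mathbb H^n$ is the union of the sets $\{z_j=\gamma_ja\}$, $\gamma\in\Gamma$, for a point $a\in\mathbb H$, and the orbit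 of $a$ is dense, because the projection of $\Gamma$ to the $j$-th factor is dense in a group that acts transitively on $\mathbb H$. By upper semicontinuity $\{\varphi\ge M\}$ is closed, so $\varphi\ge M$ everywhere, and $\varphi\equiv M$.

**Step 3: the first component of $\nu$ is divisorial.** This step gives $x_1$ a geometric meaning for an arbitrary $\nu$. As the order is lexicographic, the first component $\nu_1:K^\times\to\mathbb Z$ is a surjective valuation. Choose $f_i$ with $\nu(f_i)=e_i$. For a polynomial $G=\sum c_ay^a\ne0$ in $n-1$ variables, the terms of $G(f_2,\dots,f_n)$ have distinct values $(0,a)$, so $\nu_1(G(f_2,\dots,f_n))=0$. Hence the residues of $f_2,\dots,f_n$ in the residue field of $\nu_1$ are algebraically independent, and this residue field has transcendence degree $n-1$. By Kollár–Mori, *Birational geometry of algebraic varieties*, Lemma 2.45, and resolution, $\nu_1=\mathrm{ord}_E$ for a prime divisor $E\subset Y$ on a model $f:Y\to X$. The valuation ring of $\nu_1$ contains that of $\nu$, so the center of $\nu$ on $Y$ lies in the center $E$ of $\nu_1$. Hence $\xi\in f(E)$,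 a local generator $e$ at $\xi$ is also a generator at the generic point of $f(E)$, and $\nu_1(s/e^k)=\mathrm{ord}_E(f^*s)$ for sections $s$ of $k$-th powers.

**Step 4: $\Delta_\nu(N_j)\subseteq\{x_1=0\}$.** Clearly $x_1\ge0$ on $\Delta_\nu(N_j)$. Suppose $x\in\Delta_\nu(N_j)$ with $x_1>0$, and put $c=x_1/2$. For every $q$ we have $x\in\frac1q\Delta_\nu(N_j^q\otimes H)$. So there are $k=k_q$ and $0\ne s_q\in H^0(X,N_j^{qk}\otimes H^k)$ with $\frac1{qk}\nu(s_q)$ so close to $x$ that $\mathrm{ord}_E(f^*s_q)\ge c\,qk$. Let $\omega>0$ be the curvature form of a metric on $H$, and put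
$$\psi_q=\tfrac1{qk}\log|f^*s_q|^2+\mathrm{const},\qquad\sup\psi_q=0 .$$
With $dd^c$ normalized so that the Poincaré–Lelong formula holds, $f^*(\theta_j+\frac1q\omega)+dd^c\psi_q=\frac1{qk}[\mathrm{div}(f^*s_q)]\ge c[E]$. All $\psi_q$ are $\Omega$-psh for one fixed Kähler form $\Omega\ge f^*(\theta_j+\omega)$ on $Y$. By compactness of sup-normalized quasi-psh functions, a subsequence converges in $L^1$ to a function $\psi\not\equiv-\infty$, and passing to the limit of currents,
$$f^*\theta_j+dd^c\psi\ge c[E].\tag{7}$$
In particular $\psi$ is $f^*\theta_j$-psh (after a change on a null set).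

Let $Z\subset X$ be closed of codimension $\ge2$ with $f$ an isomorphism over $X\setminus Z$. The function $\psi\circ f^{-1}$ is $\theta_j$-psh on $X\setminus Z$ and extends to a $\theta_j$-psh function on $X$ (Grauert–Remmert). By Step 2 this extension is constant. So $\psi$ is constant almost everywhere, $dd^c\psi=0$, and (7) becomes $f^*\theta_j\ge c[E]$. This is impossible. Wedge with $\Omega^{n-1}$ and integrate over shrinking neighborhoods of $E$. The left side tends to $0$, because $f^*\theta_j$ is a smooth form and $E$ has measure zero, while the right side is always at least $c\int_E\Omega^{n-1}>0$.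

**Step 5: the mixed volume vanishes.** All $n$ bodies $\Delta_\nu(N_j)$ lie in the hyperplane $\{x_1=0\}$. So $\mathrm{Vol}(\sum t_j\Delta_\nu(N_j))=0$ for all $t_j\ge0$, and the mixed volume is $0$, for every $\nu$. $\square$
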